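# A failure of complementation for $H\mathbb{F}_p$ in the Bousfield lattice

## A ring with one prime ideal and many invisible modules

Let $\kappa$ be a field and let
$$\Lambda=\kappa[x_0,x_1,x_2,\dots]/(x_0^2,x_1^2,x_2^2,\dots).$$
As a vector space $\Lambda$ has the square-free monomials as a basis. Every prime ideal contains the nilpotent elements $x_i$, so $(x_0,x_1,\dots)$ is the only prime ideal, and $\kappa$ is the only residue field.

Write $\mathbb{N}=\{0,1,2,\dots\}$. For $U\subseteq\mathbb{N}$ let $M(U)$ be the colimit of
$$\Lambda\to\Lambda\to\Lambda\to\cdots,$$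
where the $k$-th map ($k=0,1,2,\dots$) is multiplication by $x_k$ if $k\in U$, and the identity if $k\notin U$.

*Tensoring with $\kappa$.* The module $M(U)\otimes_\Lambda\kappa$ is the colimit of copies of $\kappa$, where the $k$-th map is $0$ if $k\in U$ and the identity otherwise. It vanishes exactly when $U$ is infinite.

*Tensoring two of them.* The module $M(U)\otimes_\Lambda M(V)$ is the colimit of copies of $\Lambda$ along the products of the two multiplications. If $k\in U\cap V$, the $k$-th map is multiplication by $x_k^2=0$. So if $U\cap V$ is infinite, the tensor product is $0$. If $U\cap V$ is finite, start at a stage beyond all its elements. From there on, $1$ is sent to products of distinct variables $x_i$ with $i\in U\cup V$. These are square-free monomials, hence nonzero, and the colimit is nonzero.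

Take $U$ to be the even numbers and $V$ the odd numbers. Then $M(U)\otimes\kappa=0$ and $M(V)\otimes\kappa=0$, yet $M(U)\otimes M(V)=M(\mathbb{N})\neq0$. Neither module is seen by the only point of the ring, but the two modules see each other. Also $M(U)\otimes M(U)=0$.

Can this happen with spectra, where the list of points is given by the Morava $K$-theories, the telescopes and $H\mathbb{F}_p$? That is the subject of this talk. We first need the language in which the question becomes precise.

## Bousfield classes, telescopes, and the conjecture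

Fix a prime $p$. All spectra are $p$-local, $\mathcal{S}_p$ is the stable homotopy category of $p$-local spectra, and $S$ is the $p$-local sphere. A *ring spectrum* is homotopy associative and unital. If the unit of a ring spectrum $E$ is $0$ in $\pi_0E$, then $E=0$, because the identity of $E$ factors as $E\wedge S\to E\wedge E\to E$ with first map $1\wedge\text{unit}$.

**Definition (Bousfield class).** The Bousfield class $\langle X\rangle$ is the class of spectra $Y$ with $X\wedge Y=0$; such $Y$ are called $X$-acyclic. We put $\langle X\rangle\le\langle Y\rangle$ if $\langle X\rangle\supset\langle Y\rangle$, that is, if every $Y$-acyclic spectrum is $X$-acyclic.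

By Ohkawa, the collection $\mathbb{B}$ of Bousfield classes is a set. It is a complete lattice, and the join of any family is the class of the wedge. So $Z$ is acyclic for a join exactly when it is acyclic for every member. The least element is $\langle0\rangle$ and the greatest is $\langle S\rangle$.

**Lemma 1 (Ravenel's formula).** Let $f:\Sigma^dW\to W$ be a self map with cofiber $W/f$ and telescope $f^{-1}W$. Then $\langle W\rangle=\langle W/f\rangle\vee\langle f^{-1}W\rangle$.

*Proof.* If $Z\wedge W=0$, then clearly $Z\wedge W/f=0$ and $Z\wedge f^{-1}W=0$. Conversely, if $Z\wedge W/f=0$, then $1\wedge f$ is an equivalence on $Z\wedge W$, so $Z\wedge W\simeq Z\wedge f^{-1}W$. If the latter is also $0$, then $Z\wedge W=0$. $\square$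

**Definition (complementation).** The map $a:\mathbb{B}\to\mathbb{B}$ is $a(\langle X\rangle)=\bigvee\{\langle Y\rangle:X\wedge Y=0\}$.

As an example, let us compute $a(\langle H\mathbb{Q}\rangle)$. Lemma 1 for $p:S\to S$ gives $\langle S\rangle=\langle H\mathbb{Q}\rangle\vee\langle S/p\rangle$. Suppose $Y\wedge H\mathbb{Q}=0$. If $Z\wedge S/p=0$, then $Z\wedge Y$ is killed by both $H\mathbb{Q}$ and $S/p$, hence by $S$, so $Z\wedge Y=0$. This says $\langle Y\rangle\le\langle S/p\rangle$. Since $S/p\wedge H\mathbb{Q}=0$, we get $a(\langle H\mathbb{Q}\rangle)=\langle S/p\rangle$, and $\langle H\mathbb{Q}\rangle\vee a(\langle H\mathbb{Q}\rangle)=\langle S\rangle$.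

Now the points. Let $K(n)$ be the $n$-th Morava $K$-theory, with $K(0)=H\mathbb{Q}$ and $\pi_*K(n)=\mathbb{F}_p[v_n^{\pm1}]$ for $n\ge1$. Write $H=H\mathbb{F}_p$ and $K(\infty)=H$. For all $0\le m\le\infty$ the ring $\pi_*K(m)$ is a graded field, so $K(m)\wedge W$ is a free $K(m)$-module, that is, a wedge of suspensions of $K(m)$.

**Definition (type, self map, telescope).** A finite spectrum $F$ has type $n$ if $K(m)_*F=0$ for $m<n$ and $K(n)_*F\neq0$. A $v_n$-self map of $F$ is a map $f:\Sigma^dF\to F$ such that $K(n)_*f$ is an isomorphism and $K(m)_*f$ is nilpotent for finite $m\ne n$; here $d>0$ if $n\ge1$, and for $n=0$ we take a power of $p$. Let $F(n)$ be a finite spectrum of type $n$ and $T(n)=v_n^{-1}F(n)$ the telescope of a $v_n$-self map. Let $A(n)$ be defined by the cofiber sequence $T(n)\to L_{K(n)}T(n)\to A(n)\to\Sigma T(n)$, where $L_{K(n)}$ is Bousfield localization with respect to $K(n)$.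

For example, $S$ has type $0$, and with $F(0)=S$ we get $T(0)=p^{-1}S=H\mathbb{Q}$. This is already $K(0)$-local, so $A(0)=0$. The Moore spectrum $S/p$ has type $1$.

Put $k_n=\langle K(n)\rangle$, $a_n=\langle A(n)\rangle$, $h=\langle H\rangle$, and
$$F_{kah}=\{k_m,\ a_n,\ h:\ m,n\ge0,\ a_n\ne0\},\qquad c=\bigvee F_{kah}.$$
Hovey's facts are
$$\langle T(n)\rangle=k_n\vee a_n \tag{1}$$
together with $A(n)\wedge K(m)=0$ for all $n,m$ and $A(n)\wedge A(n)=A(n)$. In particular the telescope conjecture $\langle T(n)\rangle=\langle K(n)\rangle$ holds for a given $n$ if and only if $a_n=0$. We shall use only (1). By (1),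
$$c=h\vee\bigvee_{n\ge0}\langle T(n)\rangle. \tag{2}$$

**Conjecture (Hovey–Palmieri).** $\bigvee F_{kah}=h\vee a(h)$.

The problem, taken from the paper "Retract Problem And A Subset Admitting Complete Boolean Algebra Structure Of Monoidally Distributive Posets", is to prove or disprove this. In words: is every $H$-acyclic spectrum bounded, in the Bousfield order, by $H$ and the telescopes?

Here is the simplest corner, by hand. Lemma 1 for multiplication by $p$ on $H\mathbb{Z}_{(p)}$ gives $\langle H\mathbb{Z}_{(p)}\rangle=k_0\vee h$. Smashing with any $Y$, we get $\langle H\mathbb{Z}_{(p)}\wedge Y\rangle=\langle H\mathbb{Q}\wedge Y\rangle\vee\langle H\wedge Y\rangle$. The first term is $0$ or $k_0$ and the second is $0$ or $h$, since both spectra are wedges of suspensions of $H\mathbb{Q}$, respectively $H$. So all spectra of the form $H\mathbb{Z}_{(p)}\wedge Y$ have class $0$, $k_0$, $h$ or $k_0\vee h$, and all of them lie below $c$. Nothing is missed here.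

**Lemma 2 (one inequality, and a test for strictness).** We have $H\wedge T(n)=0$ for all $n$, and $c\le h\vee a(h)$. Suppose there are spectra $X,Y$ with $X\wedge T(n)=0$ for all $n$, $X\wedge H=0$, $Y\wedge H=0$ and $X\wedge Y\neq0$. Then $c<h\vee a(h)$ strictly.

*Proof.* If $n\ge1$, the $v_n$-self map raises degree by $d>0$ while $H_*F(n)$ is finite, so some power of it is zero on $H_*F(n)$ and $H_*T(n)=0$. If $n=0$, then $T(0)$ is rational and $H\wedge T(0)=0$. Hence $\langle T(n)\rangle\le a(h)$, and $c\le h\vee a(h)$ by (2). Given $X$ and $Y$ as stated, $X$ is $c$-acyclic by (2). Since $Y\wedge H=0$, we have $\langle Y\rangle\le a(h)\le h\vee a(h)$. If $X$ were acyclic for $h\vee a(h)$, it would be $Y$-acyclic, which it is not. So $c\neq h\vee a(h)$. $\square$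

The two spectra $X$ and $Y$ in Lemma 2 play exactly the roles of $M(\text{even})$ and $M(\text{odd})$.

## The four theorems

**Theorem A.** There are $p$-local spectra $X(U)$, one for each $U\subseteq\mathbb{N}$, such that

1. $X(U)\wedge T(n)=0$ for all $n$; hence $X(U)\wedge K(n)=0=X(U)\wedge A(n)$;
2. $X(U)\wedge H=0$ if and only if $U$ is infinite;
3. $X(U)\wedge X(V)=0$ if and only if $U\cap V$ is infinite.

**Theorem B (the conjecture fails).** For every prime $p$, $c<h\vee a(h)$.

**Theorem C (size of the failure).** Let $S$ be a set of cardinality $2^{\aleph_0}$. There is an injective, order-reflecting, join-preserving map from the power set $\mathcal{P}(S)$ into the interval $[c,\,h\vee a(h)]$ of $\mathbb{B}$. This interval has exactly $2^{2^{\aleph_0}}$ elements; in particular $|\mathbb{B}|=2^{2^{\aleph_0}}$.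

**Theorem D (what remains true).**
$$c=h\vee\bigvee\{\langle B\rangle:B\text{ a ring spectrum with }B\wedge H=0\}.$$

So the conjecture would be true if $a(h)$ were replaced by the join of the $H$-acyclic *ring* spectra. None of the arguments depends on whether the telescope conjecture holds at any height. (In Theorem C, and only there and in its proof, $S$ denotes an index set and not the sphere.)

## Ring spectra see nothing new: proof of Theorem D

A sensible first move is to look for the test pair $X,Y$ of Lemma 2 among ring spectra, where one can compute. This cannot succeed, and the reason is the nilpotence theorem.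

* **(F4)** (Hopkins–Smith, *Nilpotence and stable homotopy theory II*, Thm. 3.) If $E$ is a $p$-local ring spectrum, then $\alpha\in\pi_*E$ is nilpotent if and only if its image in $K(m)_*E$ is nilpotent for all $0\le m\le\infty$.

If $X$ is a ring spectrum killed by every $K(m)$, $0\le m\le\infty$, then (F4) applied to $\alpha=1$ gives $1=0$ in $\pi_0X$, so $X=0$. Thus $X$ cannot be a ring spectrum. That $Y$ cannot be one either is the content of Theorem D: a ring spectrum $Y$ with $Y\wedge H=0$ satisfies $\langle Y\rangle\le c$, so every $c$-acyclic $X$ has $X\wedge Y=0$. Here is the proof.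

**Step D1: the inequality $\le$.** We exhibit $H$-acyclic ring spectra that bound the $\langle T(n)\rangle$. For each $n$ the finite localization $L_n^fS$ is a smashing localization of the sphere, hence a ring spectrum, and
$$\langle L_n^fS\rangle=\bigvee_{i\le n}\langle T(i)\rangle$$
(Miller, *Finite localizations*; Mahowald–Sadofsky, *$v_n$-telescopes and the Adams spectral sequence*). Since $H\wedge T(i)=0$ for all $i$ by Lemma 2, the spectrum $H$ is acyclic for this join, so $L_n^fS\wedge H=0$. Hence every $\langle T(n)\rangle$, and trivially $h$, lies below the right-hand side of Theorem D. By (2) so does $c$.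

For $\ge$, let $B$ be a ring spectrum with $B\wedge H=0$. We show $\langle B\rangle\le c$.

**Step D2: $B$ is killed by $K(m)$ for all large finite $m$.** Here we use $H$-acyclicity. Let $R=MU_{(p)}$ and choose polynomial generators $x_i$ of $\pi_*R$ over $\mathbb{Z}_{(p)}$, $|x_i|=2i$, with $x_{p^j-1}=v_j$ for $j\ge1$. (The next section recalls $R$-modules and the $v_j$; for now we need only that quotients $R/(p,x_1,\dots,x_N)$ exist.) Comparing homotopy groups,
$$H=\operatorname{hocolim}_N R/(p,x_1,\dots,x_N).$$
Since $\pi_0(B\wedge H)=0$ is the colimit of the groups $\pi_0(B\wedge R/(p,x_1,\dots,x_N))$, the unit of $B$ maps to $0$ in one of these. Fix such an $N$ and put $Q=R/(p,x_1,\dots,x_N)$.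

Choose $n\ge0$ with $p^m-1>N$ for all $m>n$, and let $m>n$ be finite. Then $x_{p^m-1}=v_m$ is not among $x_1,\dots,x_N$, so there are maps
$$S\to Q\to v_m^{-1}R/(p,\,x_i:i\ne p^m-1)\simeq K(m),$$
the last equivalence being the standard construction of $K(m)$ as a spectrum. The composite is an element of $\pi_0K(m)=\mathbb{F}_p$ (note $m\ge1$). It is nonzero, because $1\neq0$ in $\pi_0$ of the third spectrum. So it equals the unit of $K(m)$ up to a factor in $\mathbb{F}_p^\times$. Therefore the unit of the ring spectrum $B\wedge K(m)$ is, up to this factor, the image of the unit of $B$ under $\pi_0B\to\pi_0(B\wedge Q)\to\pi_0(B\wedge K(m))$, which is $0$. Hence $B\wedge K(m)=0$ for all finite $m>n$.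

**Step D3: $B\wedge F(n+1)=0$.** Let $F=F(n+1)$ and let $G=DF\wedge F$, where $DF$ is the dual of $F$; this is the endomorphism ring spectrum of $F$. For $m\le n$ we have $K(m)\wedge F=0$; for finite $m>n$ we have $K(m)\wedge B=0$ by Step D2; and $H\wedge B=0$. So $K(m)_*(B\wedge G)=0$ for all $0\le m\le\infty$. By (F4), $1\in\pi_0(B\wedge G)$ is nilpotent, so $B\wedge G=0$. As $F$ is a module over $G$, it is a retract of $G\wedge F$, and so $B\wedge F=0$.

**Step D4: splitting the sphere.** We claim
$$\langle S\rangle=\langle T(0)\rangle\vee\cdots\vee\langle T(n)\rangle\vee\langle F(n+1)\rangle. \tag{3}$$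
Let $f$ be a $v_i$-self map of $F(i)$. Then $F(i)/f$ has type $i+1$. For $m<i$ its $K(m)$-homology is clearly $0$. For $m=i$ it is $0$ because $K(i)_*f$ is an isomorphism. For $m=i+1$ it is nonzero because $K(i+1)_*F(i)\ne0$ (a standard fact for a finite spectrum with $K(i)_*F(i)\neq0$), and the nilpotent map $K(i+1)_*f$ is not an isomorphism of a nonzero module. By Hopkins–Smith, all finite spectra of a given type have the same Bousfield class, so Lemma 1 reads $\langle F(i)\rangle=\langle F(i+1)\rangle\vee\langle T(i)\rangle$. Start with $\langle S\rangle=\langle F(0)\rangle$ and iterate to get (3).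

**Step D5: conclusion.** Suppose $Z\wedge T(i)=0$ for all $i\le n$. Then $B\wedge Z$ is killed by $T(0),\dots,T(n)$ and, by Step D3, by $F(n+1)$. By (3) it is killed by $S$, that is, $B\wedge Z=0$. Thus $\langle B\rangle\le\bigvee_{i\le n}\langle T(i)\rangle\le c$. This proves Theorem D. $\square$

So the pair $X,Y$ must be made of non-rings. We shall build modules over $R=MU_{(p)}$ with $v_k$ in the role of $x_k$ and $H$ in the role of $\kappa$.

## Modules over $MU_{(p)}$ and the classes $v_k$

By Elmendorf–Kriz–Mandell–May, $R=MU_{(p)}$ is a commutative $S$-algebra, so it has a derived category of modules with a symmetric monoidal product $\wedge_R$. An element $x\in\pi_qR$ acts on every $R$-module $N$ by an $R$-linear map $x:\Sigma^qN\to N$, natural in $N$. Let $R/x$ be the cofiber of $x$ on $R$; then $N\wedge_RR/x$ is the cofiber of $x$ on $N$. For example, if $x$ is not a zero divisor, then $\pi_*(R/x)=\pi_*R/x$.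

Let $v_0=p$, and for $k\ge1$ let $v_k\in\pi_{q_k}R$, $q_k=2(p^k-1)$, be the image of the Hazewinkel generator under Quillen's ring map $BP\to R$; also $q_0=0$. We use the following facts.

* **(F1)** (Quillen.) $\pi_*R\cong BP_*\otimes\mathbb{Z}_{(p)}[x_i:i\ne p^j-1]$ with $BP_*=\mathbb{Z}_{(p)}[v_1,v_2,\dots]$. Hence for any $e_i\ge1$ the sequence $v_0^{e_0},v_1^{e_1},\dots$ is regular in $\pi_*R$, and $v_0^{a_0}\cdots v_k^{a_k}\ne0$ in $\pi_*R/(v_0^{e_0},\dots,v_k^{e_k})$ if all $a_i<e_i$.
* **(F2)** (Landweber; see Ravenel, *Complex Cobordism and Stable Homotopy Groups of Spheres*, §4.3.) $\eta_R(v_k)\equiv v_k\bmod I_kBP_*BP$, where $I_k=(v_0,\dots,v_{k-1})$. Put $\Gamma=\pi_*(R\wedge R)$, a commutative ring concentrated in even degrees, and let $v_k,v_k'\in\Gamma$ be the images of $v_k$ under the left and right units. Then $v_k'\equiv v_k\bmod I_k\Gamma$, and $v_0'=v_0$.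
* **(F3)** For a ring spectrum $E$ let $h_E:\pi_*R\to E_*R$ be the Hurewicz map. Then $h_H(v_k)=0$ for all $k\ge0$, and $h_{K(n)}(v_n)$ is the image of the unit $v_n\in\pi_*K(n)$ under $K(n)\to K(n)\wedge R$.

*Derivation of (F3).* For $n=0$ the second claim says that $p\in\mathbb{Q}$ maps to $p$, and $p$ is a unit in $\pi_*H\mathbb{Q}$. Now let $E$ be $H$ or $K(n)$ with $n\ge1$, and let $\phi:BP\to E$ be the standard ring map. The unit $S\to E$ factors through $\phi$, so on $BP_*$ the Hurewicz map is $\eta_R:BP_*\to BP_*BP$ followed by $(\phi\wedge1)_*:BP_*BP\to E_*BP$. By (F2) we can write $\eta_R(v_k)=v_k+\sum_{i<k}v_ic_i$, where the $v_i$ act from the left. Since $(\phi\wedge1)_*$ is linear over $\phi_*$,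
$$h_E(v_k)=\phi(v_k)\cdot1+\sum_{i<k}\phi(v_i)\,(\phi\wedge1)_*(c_i).$$
For $E=H$, $\phi$ kills all $v_i$, $i\ge0$, and we get $0$. For $E=K(n)$ and $k=n$, $\phi$ kills $I_n$ and $\phi(v_n)=v_n$, so we get $v_n\cdot1$. Now map $BP$ to $R$. $\square$

**Lemma 3 (how $v_k$ acts after smashing with a point).** Let $N$ be an $R$-module.

(a) $1_H\wedge v_k:\Sigma^{q_k}H\wedge N\to H\wedge N$ is null.

(b) $1\wedge v_n$ is an equivalence on $K(n)\wedge N$; hence $K(n)\wedge(N\wedge_RR/v_n^e)=0$ for $e\ge1$.

*Proof.* Let $E$ be a ring spectrum and $x\in\pi_qR$. The map $1_E\wedge x$ on $E\wedge N$ is the composite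
$$\Sigma^qE\wedge N\to E\wedge R\wedge N\to E\wedge N,$$
where the second map is the action of $R$ on $N$, and the first is obtained by smashing with $N$ the map $1_E\wedge x:E\wedge S^q\to E\wedge R$. The latter is left $E$-linear, so it is the $E$-linear extension of its restriction to $S^q$, and that restriction is $h_E(x)$. If $h_E(x)=0$, the whole composite is null. If $h_E(x)$ is the image of $y\in\pi_qE$ under $E\to E\wedge R$, then $\Sigma^qE\to E\wedge R$ is right multiplication $r_y:\Sigma^qE\to E$ followed by $E\to E\wedge R$. Since the unit of $R$ acts as the identity on $N$, the composite equals $r_y\wedge1_N$. If $y$ is a unit, this is an equivalence. Now (F3) gives (a), and the first half of (b). The second half follows since $N\wedge_RR/v_n^e$ is the cofiber of $v_n^e$ on $N$. $\square$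

## The spectra $X(U)$

Choose integers $m_k,e_k$ ($k\ge0$) with
$$1\le m_k<e_k. \tag{4}$$
We delay the exact choice: everything up to and including Theorem B works for any choice satisfying (4), for instance $m_k=1$, $e_k=2$ as in the ring $\Lambda$.

Let $X_{-1}=R$ and
$$X_k=R/v_0^{e_0}\wedge_R\cdots\wedge_RR/v_k^{e_k},\qquad j_k:X_{k-1}\to X_{k-1}\wedge_RR/v_k^{e_k}=X_k.$$
Thus $j_k$ is the map to the cofiber of $v_k^{e_k}$ on $X_{k-1}$. By the regularity in (F1),
$$\pi_*X_k=\pi_*R/(v_0^{e_0},\dots,v_k^{e_k}). \tag{5}$$
Let $1_k\in\pi_0X_k$ be the image of $1\in\pi_0R$.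

For $U\subseteq\mathbb{N}$ define
$$\phi_k^U=j_k\circ v_k^{m_k}:\Sigma^{m_kq_k}X_{k-1}\to X_k\ \text{ if }k\in U,\qquad\phi_k^U=j_k\ \text{ if }k\notin U,$$
and let $X(U)$ be the homotopy colimit of the sequence of suitably desuspended $X_k$'s along the $\phi_k^U$.

The choice $e_k=1$ that one might try first, with quotients $R/(v_0,\dots,v_k)$, fails at once: then $j_k\circ v_k^{m_k}$ is null, since $j_k$ is the map to the cofiber of $v_k$, and $X(U)=0$ for all infinite $U$. This is why (4) asks for $m_k<e_k$.

**Lemma 4.** For $i\le k$, $v_i^{e_i}$ acts on $X_k$ as a null $R$-module map.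

*Proof.* Since $X_k$ is $R/v_i^{e_i}$ smashed over $R$ with other factors, and the action of $v_i^{e_i}$ can be taken on that factor, it suffices to treat $R/x$ with $x=v_i^{e_i}$, of even degree $q$. Consider the cofiber sequence $\Sigma^qR\to\Sigma^qR/x\to\Sigma^{2q+1}R$. By linearity, the composite of $\Sigma^qR\to\Sigma^qR/x$ with $x:\Sigma^qR/x\to R/x$ equals $\Sigma^qR\xrightarrow{x}R\to R/x$, which is $0$. So $x$ on $R/x$ factors through an $R$-map $\Sigma^{2q+1}R\to R/x$. Such a map is an element of $\pi_{2q+1}(R/x)$, which is $0$, because $\pi_*(R/x)=\pi_*R/x$ is concentrated in even degrees. $\square$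

## Why every telescope kills $X(U)$

**Proposition 5.** $X_k\wedge T(n)=0$ for $k\ge n$. Hence $X(U)\wedge T(n)=0$ for all $n$ and $U$, and $X(U)\wedge K(n)=0=X(U)\wedge A(n)$.

The second sentence follows from the first, since $X(U)\wedge T(n)$ is the sequential colimit of suspensions of the $X_k\wedge T(n)$, and since $\langle T(n)\rangle=k_n\vee a_n$. That $K(n)\wedge X_k=0$ for $k\ge n$ is already Lemma 3(b), as $R/v_n^{e_n}$ is a factor of $X_k$. But $T(n)$ may have a larger class than $K(n)$, so we need more. The tool is (F4), and it speaks about ring spectra, while $X_k$ has not been given a ring structure. The way around is to use the endomorphism ring of $X_k$.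

**Step 1: the case $n=0$.** $T(0)$ is rational, so $p^{e_0}$ is an equivalence on $X_k\wedge T(0)$. By Lemma 4 it is also null. So $X_k\wedge T(0)=0$.

From now on $n\ge1$. Let $F=F(n)$ with $v_n$-self map $f:\Sigma^dF\to F$, $d>0$. Let $G=DF\wedge F$, and let $\tilde f\in\pi_dG$ correspond to $f$.

**Step 2: a ring spectrum that $K(n)$ kills.** Let $E=F_R(X_k,X_k)$, the spectrum of $R$-module endomorphisms of $X_k$, a ring spectrum under composition. Since $X_k$ is obtained from $R$ by finitely many cofibers, it lies in the thick subcategory generated by $R$. So $E$ lies in the thick subcategory generated by $F_R(R,X_k)=X_k$. As $K(n)\wedge X_k=0$, also $K(n)\wedge E=0$.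

**Step 3: $\alpha=1_E\wedge\tilde f\in\pi_d(E\wedge G)$ is nilpotent.** We check the hypothesis of (F4). For $m=n$ the image of $\alpha$ in $K(n)_*(E\wedge G)=0$ is zero.

Let $m\ne n$, $0\le m\le\infty$. Then $K(m)_*(f^N)=0$ for some $N$. For $m<\infty$ this is part of the definition of a $v_n$-self map; for $m=\infty$ it holds because $d>0$ and $H_*F$ is finite. Under $K(m)_*G=[F,K(m)\wedge F]_*$, the image of $\tilde f^N$ is the map $F\to K(m)\wedge F$ whose $K(m)$-linear extension is $1\wedge f^N$ on $K(m)\wedge F$. This is a $K(m)$-module map out of a free $K(m)$-module that is zero on homotopy, so it is zero on each basis element, hence zero. Thus $\tilde f^N$ maps to $0$ in $K(m)_*G$, and $\alpha^N=1_E\wedge\tilde f^N$ maps to $0$ in $K(m)_*(E\wedge G)$. By (F4), $\alpha$ is nilpotent.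

**Step 4: back to $X_k$.** The map $1_E\wedge f$ on $E\wedge F$ is multiplication by $\alpha$ for the $E\wedge G$-module structure, so it is nilpotent, and its telescope $E\wedge T(n)$ is $0$. Since $X_k$ is an $E$-module, the unit and the action exhibit $X_k$ as a retract of $E\wedge X_k$. So $X_k\wedge T(n)$ is a retract of $E\wedge X_k\wedge T(n)=0$. $\square$

## Mod $p$ homology of $X(U)$

**Proposition 6.** $X(U)\wedge H=0$ if and only if $U$ is infinite.

*Proof.* If $k\in U$, then $1_H\wedge\phi_k^U$ is null, because it contains the factor $1_H\wedge v_k^{m_k}$ with $m_k\ge1$, which is null by Lemma 3(a). If $U$ is infinite, $H\wedge X(U)$ is a sequential colimit with infinitely many null maps, hence $0$.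

For the converse, smash the cofiber sequence $\Sigma^{e_kq_k}X_{k-1}\xrightarrow{v_k^{e_k}}X_{k-1}\xrightarrow{j_k}X_k$ with $H$. The first map becomes null by Lemma 3(a), so $1_H\wedge j_k$ is injective on homotopy. Hence $H_*X_k\supseteq H_*R\ne0$ for all $k$. If $U$ is finite, the maps in the colimit are eventually the injections $1_H\wedge j_k$, so $H\wedge X(U)\ne0$. $\square$

## Nonzero products and the proof of Theorem B

The spectrum $X(U)\wedge X(V)$ is the colimit of suspensions of the $X_k\wedge X_k$ along $\phi_k^U\wedge\phi_k^V$. It is a smash product over the sphere, about which we know little. To prove that an element is nonzero we may map it further, to the product over $R$, where the monomial argument of the first section applies.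

**Proposition 7.** If $U\cap V$ is finite, then $X(U)\wedge X(V)\neq0$.

*Proof.* Choose $s\in\mathbb{N}$ larger than all elements of $U\cap V$. We claim that $1_s\wedge1_s\in\pi_0(X_s\wedge X_s)$ has nonzero image in $\pi_*(X_k\wedge X_k)$ for every $k\ge s$. Then it is nonzero in the colimit.

**Step 1: the image in $\pi_*(X_k\wedge_RX_k)$.** Map along $X_k\wedge X_k\to X_k\wedge_RX_k$. The map $\phi_i^U$ is $R$-linear and sends $1_{i-1}$ to $v_i^{m_i}1_i$ if $i\in U$ and to $1_i$ if not; likewise for $V$. So $1_s\wedge1_s$ is first sent to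
$$\Bigl(\prod_{s<i\le k,\ i\in U}v_i^{m_i}\Bigr)1_k\ \wedge\ \Bigl(\prod_{s<i\le k,\ i\in V}v_i^{m_i}\Bigr)1_k ,$$
and then to the product of both coefficients times $1_k\wedge_R1_k$. As $U$ and $V$ are disjoint above $s$, this is
$$w_k\cdot(1_k\wedge_R1_k),\qquad w_k=\prod_{s<i\le k,\ i\in U\cup V}v_i^{m_i},$$
with each $v_i$ occurring with exponent at most $m_i$.

**Step 2: reduction to $\pi_*X_k$.** The element $w_k(1_k\wedge_R1_k)$ is the image of $w_k1_k$ under
$$\pi_*X_k=\pi_*(X_k\wedge_RX_{-1})\to\pi_*(X_k\wedge_RX_k).$$
This map is injective. Indeed it is the composite, over $0\le i\le k$, of the maps $\pi_*Y\to\pi_*(Y\wedge_RR/v_i^{e_i})$ with $Y=X_k\wedge_RX_{i-1}$. The spectrum $Y\wedge_RR/v_i^{e_i}$ is the cofiber of $v_i^{e_i}$ on $Y$, and this map is null by Lemma 4, because it is null on the factor $X_k$. So each map in the composite is injective.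

**Step 3: a nonzero monomial.** By (5), $w_k1_k$ is the class of $w_k$ in $\pi_*R/(v_0^{e_0},\dots,v_k^{e_k})$. Since $m_i<e_i$, it is nonzero by (F1). $\square$

**Proof of Theorem B.** Let $U$ be the even numbers and $V$ the odd numbers; put $X=X(U)$ and $Y=X(V)$. By Proposition 5, $X\wedge T(n)=0$ for all $n$. By Proposition 6, $X\wedge H=0$ and $Y\wedge H=0$. By Proposition 7, $X\wedge Y\ne0$. Lemma 2 gives $c<h\vee a(h)$. The conjecture is false. $\square$

## Left and right $v_k$: the vanishing half of Theorem A

For Theorem A we still need $X(U)\wedge X(V)=0$ when $U\cap V$ is infinite. In $\Lambda$ this was just $x_k^2=0$. Over the sphere, the two factors $v_k^{m_k}$ act from the left and from the right, and $\phi_k^U\wedge\phi_k^V$ for $k\in U\cap V$ involves the element $v_k^{m_k}(v_k')^{m_k}$ of $\Gamma=\pi_*(R\wedge R)$, not $v_k^{2m_k}$.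

Let us see where the choice $m_k=1$, $e_k=2$ stops working. In $BP_*BP=BP_*[t_1,t_2,\dots]$ we have, rationally, $v_1=p\ell_1$ and $\eta_R(\ell_1)=\ell_1+t_1$, so $v_1'=v_1+pt_1$. Then
$$v_1v_1'=v_1^2+p\,v_1t_1 .$$
We would like this to lie in the ideal generated by $p^2$ and $v_1^2$, which act as zero, but the coefficient $pv_1$ of $t_1$ does not lie in $(p^2,v_1^2)BP_*$. Nor does it help to pass to $\Gamma$: $BP$ is a retract of $R$ through ring maps, so membership in $(p^2,v_1^2)\Gamma$ would imply membership in $(p^2,v_1^2)BP_*BP$. The argument has no next step here.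

The repair is visible in the same example. Raise to the $p$-th power:
$$(v_1')^p=(v_1+pt_1)^p\equiv v_1^p\bmod p^2,$$
since the middle binomial terms are divisible by $p\cdot p$ and the last one by $p^p$. So $v_1^p(v_1')^p\equiv v_1^{2p}$ modulo $p^2$: large $p$-th powers make the left and right actions agree modulo a given power of the lower $v_i$. This dictates that $m_k$ be chosen after $e_0,\dots,e_{k-1}$. We fix from now on
$$m_0=1,\quad e_0=2,\qquad r_k=e_0+\dots+e_{k-1},\quad m_k=p^{r_k},\quad e_k=2m_k\quad(k\ge1). \tag{6}$$
Then (4) holds. For $p=2$ the first values are $m_0=1,\ e_0=2$; $m_1=2^2=4,\ e_1=8$; $m_2=2^{10}=1024,\ e_2=2048$.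

Write $J_k=(v_0^{e_0},\dots,v_k^{e_k})\Gamma$, generated by powers of the *left* elements, and $J_{-1}=0$.

**Lemma 8.** $(v_k')^{m_k}\equiv v_k^{m_k}$ modulo $J_{k-1}$.

*Proof.* For $k=0$ this says $v_0'=v_0$. Let $k\ge1$ and $I=I_k\Gamma$, so $p=v_0\in I$. If $a=b+z$ in $\Gamma$ with $z\in I^s$, $s\ge1$, then by the binomial formula
$$a^p-b^p\in pz\Gamma+z^p\Gamma\subseteq I^{s+1},$$
because $p\in I$ and $ps\ge s+1$. By (F2), $v_k'-v_k\in I$. Applying the previous sentence $r$ times, $(v_k')^{p^r}-v_k^{p^r}\in I^{r+1}$. Take $r=r_k$. The ideal $I^{r+1}$ is generated by monomials $v_0^{b_0}\cdots v_{k-1}^{b_{k-1}}$ of degree $\sum b_i=r+1$. Since $r+1>\sum_{i<k}(e_i-1)$, not all $b_i$ can be at most $e_i-1$. So each such monomial is divisible by some $v_i^{e_i}$, and $I^{r+1}\subseteq J_{k-1}$. $\square$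

**Proposition 9.** With the choice (6), if $U\cap V$ is infinite, then $X(U)\wedge X(V)=0$.

*Proof.* Let $k\in U\cap V$. We show that $\phi_k^U\wedge\phi_k^V$ is null. The spectrum $X_k\wedge X_k$ is a module over $R\wedge R$, so $\Gamma$ acts on it by maps of spectra, with sums and products going to sums and composites. By $R$-linearity of $j_k$, the map $\phi_k^U\wedge\phi_k^V$ is $j_k\wedge j_k$ followed by the action of $v_k^{m_k}(v_k')^{m_k}$ on $X_k\wedge X_k$. By Lemma 8,
$$v_k^{m_k}(v_k')^{m_k}\in v_k^{2m_k}+J_{k-1}=v_k^{e_k}+J_{k-1}\subseteq J_k.$$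
For $i\le k$ the left element $v_i^{e_i}$ acts on $X_k\wedge X_k$ as $v_i^{e_i}\wedge1$, which is null by Lemma 4. So all of $J_k$ acts by null maps, and $\phi_k^U\wedge\phi_k^V$ is null. Since $U\cap V$ is infinite, infinitely many maps in the sequence for $X(U)\wedge X(V)$ are null, and the colimit is $0$. $\square$

**Proof of Theorem A.** Take the spectra $X(U)$ with the choice (6). Part 1 is Proposition 5, part 2 is Proposition 6, and part 3 is Propositions 7 and 9 together. $\square$

As an illustration, $X(\mathbb{N})\wedge X(\mathbb{N})=0$ while $X(\mathbb{N})\neq0$, since $X(\mathbb{N})\wedge X(\emptyset)\ne0$.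

## Counting: the proof of Theorem C

**Step C1: an almost disjoint family.** We need infinite sets $U_s\subseteq\mathbb{N}$, $s\in S$, $|S|=2^{\aleph_0}$, with pairwise finite intersections. Number the vertices of the infinite binary tree (the finite $0$-$1$ words) by $\mathbb{N}$. For each infinite $0$-$1$ sequence take the set of its finite initial segments. Each such set is infinite, and two different sequences share only finitely many initial segments.

**Step C2: the map.** For $\mathcal{T}\subseteq S$ let
$$y_{\mathcal{T}}=c\vee\bigvee_{s\in\mathcal{T}}\langle X(U_s)\rangle .$$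
By Theorem A(2), $X(U_s)\wedge H=0$, so $\langle X(U_s)\rangle\le a(h)$ and $c\le y_{\mathcal{T}}\le h\vee a(h)$. The map $\mathcal{T}\mapsto y_{\mathcal{T}}$ sends unions to joins, and $\emptyset$ to the least element $c$ of the interval, so it preserves joins.

**Step C3: test spectra that recover $\mathcal{T}$.** For $t\in S$ put $Z_t=X(\mathbb{N}\setminus U_t)$. The set $\mathbb{N}\setminus U_t$ is infinite, since it contains the infinite set $U_s\setminus U_t$ for any $s\ne t$. So $Z_t$ is killed by $H$ and by all $T(n)$, and is $c$-acyclic by (2). By Theorem A(3), $Z_t\wedge X(U_t)\ne0$, because $(\mathbb{N}\setminus U_t)\cap U_t=\emptyset$; and for $s\ne t$, $Z_t\wedge X(U_s)=0$, because $(\mathbb{N}\setminus U_t)\cap U_s=U_s\setminus U_t$ is infinite. Therefore $Z_t$ is $y_{\mathcal{T}}$-acyclic if and only if $t\notin\mathcal{T}$.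

If $y_{\mathcal{T}}\le y_{\mathcal{T}'}$ and $t\notin\mathcal{T}'$, then $Z_t$ is $y_{\mathcal{T}'}$-acyclic, hence $y_{\mathcal{T}}$-acyclic, so $t\notin\mathcal{T}$. Thus $y_{\mathcal{T}}\le y_{\mathcal{T}'}$ if and only if $\mathcal{T}\subseteq\mathcal{T}'$. The map is injective and order-reflecting, and the interval has at least $2^{2^{\aleph_0}}$ elements.

**Step C4: the upper bound (Ohkawa; Dwyer–Palmieri, Proc. AMS 129 (2001)).** We show $|\mathbb{B}|\le2^{2^{\aleph_0}}$ by attaching to each $X$ an invariant with few values that determines $\langle X\rangle$. There are countably many isomorphism classes of finite $p$-local spectra, and countably many maps among representatives. Write $X_0F=\pi_0(X\wedge F)$. For a representative $F$ and $x\in X_0F$, let $\mathrm{ann}(x)$ be the set of maps $g:F\to G$ between representatives with $X_0(g)(x)=0$. Let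
$$O(X)=\{(F,\mathrm{ann}(x)):F\text{ a representative},\ x\in X_0F\}.$$
There are at most $2^{\aleph_0}$ possible pairs, so at most $2^{2^{\aleph_0}}$ possible values of $O(X)$.

Suppose $O(X)=O(Y)$ and $X\wedge Z=0$. We show $Y\wedge Z=0$. Let $y\in Y_0Z$. Since $Y_0Z$ is the filtered colimit of the groups $Y_0F$ over maps $F\to Z$ from finite spectra, $y$ comes from some $\tilde y\in Y_0F$, with $F$ a representative. As $(F,\mathrm{ann}(\tilde y))\in O(Y)=O(X)$, there is $x\in X_0F$ with $\mathrm{ann}(x)=\mathrm{ann}(\tilde y)$. The image of $x$ in $X_0Z=0$ is zero, so by the same filtered colimit for $X$ there is a map $g:F\to G$ over $Z$, with $G$ a representative, such that $X_0(g)(x)=0$. Then $g\in\mathrm{ann}(x)=\mathrm{ann}(\tilde y)$, so $Y_0(g)(\tilde y)=0$. Since $F\to Z$ factors through $g$, we get $y=0$. Applying this to all suspensions of $Z$ gives $Y\wedge Z=0$. By symmetry $\langle X\rangle=\langle Y\rangle$.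

So $|\mathbb{B}|\le2^{2^{\aleph_0}}$. Together with Step C3, both the interval $[c,\,h\vee a(h)]$ and $\mathbb{B}$ have exactly $2^{2^{\aleph_0}}$ elements. $\square$
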